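# Contraction at a corner and the subdivisions of a planar point set

## 1. Looking out from a corner of the hull

Throughout Sections 1–10, $\mathcal A$ is a finite set of $n$ distinct points in $\mathbb R^2$, not all on a line, and $P=\mathrm{conv}(\mathcal A)$. Three or more points may be collinear. The empty set and the whole polygon count as faces of a polygon.

**Definition 1.1 (subdivisions).** A *polyhedral subdivision* of $\mathcal A$ is a collection $S$ of subsets $F\subseteq\mathcal A$, called *cells*, such that

1. each hull $\mathrm{conv}F$, $F\in S$, is $2$-dimensional;
2. the hulls $\mathrm{conv}F$, $F\in S$, cover $P$;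
3. for $F,G\in S$, the set $\mathrm{conv}F\cap\mathrm{conv}G$ is a common face of both hulls, and $F\cap\mathrm{conv}F\cap\mathrm{conv}G=G\cap\mathrm{conv}F\cap\mathrm{conv}G$.

Subdivisions are ordered by refinement: $S\le S'$ if every cell of $S$ is contained in a cell of $S'$. The top element is $\hat 1=\{\mathcal A\}$.

A cell is a set of points, not just a polygon. If $p$ lies on the side $bc$ of a triangle $abc$, then $\{abc\}$ and $\{abcp\}$ (braces around words list cells) are different subdivisions of $\{a,b,c,p\}$: the first does not use $p$, the second does.

Here is the construction on which everything turns. Write $\mathcal A\setminus v$ and $F\cup v$ for $\mathcal A\setminus\{v\}$ and $F\cup\{v\}$.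

**Definition 1.2 (contraction).** Fix a vertex $v$ of $P$. For $F\subseteq\mathcal A\setminus v$ let $\mathrm{cone}F=\{v+\sum_{a\in F}t_a(a-v):t_a\ge0\}$. A *subdivision of $\mathcal A/v$* is a collection $T$ of subsets $F\subseteq\mathcal A\setminus v$ such that the cones $\mathrm{cone}F$ are $2$-dimensional and cover $\mathrm{cone}(\mathcal A\setminus v)$, any two of them meet in a common face, and $F\cap\mathrm{cone}F\cap\mathrm{cone}G=G\cap\mathrm{cone}F\cap\mathrm{cone}G$ for $F,G\in T$. These are ordered by refinement, with top element $\{\mathcal A\setminus v\}$, and $W$ denotes the poset of all the others. The *contraction* of a subdivision $S$ of $\mathcal A$ is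
$$S/v=\{F\setminus v:\ v\in F\in S\}.$$

So one stands at the corner $v$, keeps only the cells that touch $v$, and records the fan of cones they make, together with the points they use. Lemma 5.1 checks that $S/v$ is a subdivision of $\mathcal A/v$.

**Example 1.3.** Let $v=(0,0)$, $a_1=(1,0)$, $a_2=(2,0)$, $b_1=(0,1)$, $b_2=(0,2)$. All five points are on the boundary of the triangle $va_2b_2$. A subdivision is given by the set of points it uses (which contains $v,a_2,b_2$) and a noncrossing set of chords between used points. The only possible chords are $a_1b_1$, $a_1b_2$, $a_2b_1$, and the last two cross. So there are ten subdivisions other than $\hat 1$: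

| subdivision | cells | contraction at $v$ |
|---|---|---|
| $S_0$ | $va_2b_2$ | $\{a_2b_2\}$ |
| $S_1$ | $va_1a_2b_2$ | $\{a_1a_2b_2\}$ |
| $S_2$ | $va_1b_2,\ a_1a_2b_2$ | $\{a_1b_2\}$ |
| $S_3$ | $va_1b_1b_2,\ a_1a_2b_2$ | $\{a_1b_1b_2\}$ |
| $S_4$ | $va_1b_1,\ a_1b_1b_2,\ a_1a_2b_2$ | $\{a_1b_1\}$ |
| $S_5$ | $va_1b_1,\ a_1a_2b_1b_2$ | $\{a_1b_1\}$ |
| $S_6$ | $va_1b_1,\ a_1a_2b_1,\ a_2b_1b_2$ | $\{a_1b_1\}$ |
| $S_7$ | $va_1a_2b_1,\ a_2b_1b_2$ | $\{a_1a_2b_1\}$ |
| $S_8$ | $va_2b_1,\ a_2b_1b_2$ | $\{a_2b_1\}$ |
| $S_9$ | $va_2b_1b_2$ | $\{a_2b_1b_2\}$ |

The comparabilities are exactly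
$$S_0<S_1>S_2<S_3>S_4<S_5>S_6<S_7>S_8<S_9>S_0 .$$
This is a cycle of length ten, hence a circle. On the right there are eight elements, also forming a cycle: the four one-cell fans $\{a_ib_j\}$ are the corners of a square, and the four fans with three points are its sides. Contraction shrinks the arc $S_4<S_5>S_6$ to one corner of the square and is injective elsewhere.

This is what contraction is for. The poset of all subdivisions is complicated. The poset $W$ can be listed in full and is visibly a sphere. We shall show that contraction is a homotopy equivalence between the two.

## 2. The sphere of dimension $n-4$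

Write $\hat{\mathcal S}(\mathcal A)$ for the poset of all subdivisions and $\mathcal S(\mathcal A)=\hat{\mathcal S}(\mathcal A)\setminus\{\hat1\}$. Topological statements about a poset refer to its order complex, the simplicial complex $\Delta(X)$ of finite chains of $X$. The sphere $\mathbb S^{-1}$ is the empty space.

The simplex $\Delta^{n-1}$ maps affinely onto $P$ by sending its vertices to the points of $\mathcal A$. The poset $\mathcal S(\Delta^{n-1},P)$ which the Generalized Baues Problem of Billera, Kapranov and Sturmfels attaches to this map is $\mathcal S(\mathcal A)$. Edelman and Reiner proved that $\mathcal S(\mathcal A)\simeq\mathbb S^{n-4}$ when no three points of $\mathcal A$ are collinear. The paper "Visibility complexes and the Baues problem for triangulations in the plane" is the source of the question for arbitrary $\mathcal A$: is the poset of proper subdivisions always a sphere of dimension $n-4$, up to homotopy? The answer is yes.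

**Theorem 2.1.** For every finite set $\mathcal A\subset\mathbb R^2$ of $n$ distinct points, not all on a line, $\mathcal S(\mathcal A)\simeq\mathbb S^{n-4}$. More precisely, let $v$ be a vertex of $P$, let $\rho_1,\dots,\rho_k$ be the rays from $v$ through the other points, in angular order, and let $n_i\ge1$ be the number of points of $\mathcal A\setminus v$ on $\rho_i$. Then contraction at $v$ is a homotopy equivalence from $\mathcal S(\mathcal A)$ to the poset of proper nonempty faces of the $(n-3)$-dimensional polytope
$$\Delta^{n_1-1}\times\prod_{1<i<k}\Delta^{n_i}\times\Delta^{n_k-1}.$$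

In Example 1.3 we have $k=2$, $n_1=n_2=2$, and the polytope is the square $\Delta^1\times\Delta^1$. If no three points are collinear, then every $n_i=1$ and $k=n-1$, and the polytope is an $(n-3)$-cube.

There is a stronger version. A subdivision is *coherent* (or regular) if it is cut out by heights: for some $\omega\in\mathbb R^{\mathcal A}$ its cells are the sets $\{a:\omega(a)=\varphi(a)\}$ with $2$-dimensional hull, where $\varphi$ is affine and $\varphi\le\omega$ on $\mathcal A$ (Section 11).

**Theorem 2.2.** The conclusion $\mathcal S(\mathcal A)\simeq\mathbb S^{n-4}$ also holds for labeled configurations of $n$ labels located in $\mathbb R^2$, not all on a line, where distinct labels may have the same location. Moreover, the inclusion of the subposet of coherent proper subdivisions is a homotopy equivalence. Hence the order complex of the coherent ones is a strong deformation retract of the order complex of all proper ones.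

Theorem 2.1 is proved in Sections 3–10 and Theorem 2.2 in Sections 11–13.

The smallest cases can be done by hand. For $n=3$ the only subdivision is $\hat1$, so the poset is empty, as it should be. For $n=4$ the hull is a quadrilateral or a triangle.

- Four points in convex position: all four points are used, and a proper subdivision is a choice of one of the two diagonals.
- A triangle $abc$ with an interior point $p$: a proper subdivision either does not use $p$ and is $\{abc\}$, or uses $p$. If $p$ is used but is no corner of a hull, all corners are among $a,b,c$, so the only hull is $P$ and we have $\hat1$. If $p$ is a corner, then (Lemma 4.1(a) below) it is a corner of every hull containing it, the angles there are less than $\pi$, and all three segments $pa,pb,pc$ are needed: $\{abp,bcp,cap\}$.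
- A triangle $abc$ with $p$ inside the side $bc$: the proper subdivisions are $\{abc\}$ and $\{abp,apc\}$.

In each case there are two incomparable elements, which form $\mathbb S^0$.

## 3. Four tools about posets

"Contractible" includes "nonempty".

**Fact 3.1 (Quillen's fiber lemma;** *Adv. Math.* 28 (1978), Prop. 1.6**).** Let $f:X\to Z$ be an order-preserving map of posets. If $f^{-1}(Z_{\ge z})$ is contractible for all $z$, or if $f^{-1}(Z_{\le z})$ is contractible for all $z$, then $f$ is a homotopy equivalence.

**Fact 3.2.** Order-preserving maps $f\le g$ are homotopic. A poset with a maximum is contractible.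

**Fact 3.3 (nerve lemma; Björner,** *Topological methods*, Theorem 10.6**).** If a simplicial complex is a finite union of subcomplexes all of whose nonempty intersections are contractible, then it is homotopy equivalent to the nerve of the family.

Contractible point fibers alone do not make a poset map an equivalence. Let $X=\{x_0,x_1\}$ be an antichain, $Z=\{0<1\}$ and $f(x_i)=i$. Both fibers are points, yet $X$ is $\mathbb S^0$ and $Z$ is contractible. What fails is that below $x_1$ there is nothing in the fiber over $0$. The next lemma says that this is all that can fail.

**Lemma 3.4 (Babson).** Let $f:X\to Z$ be order preserving. Suppose that $f^{-1}(z)$ is contractible for all $z\in Z$, and that $f^{-1}(z)\cap X_{\le x}$ is contractible whenever $f(x)\ge z$. Then $f$ is a homotopy equivalence.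

Proof. Fix $z$ and consider the inclusion $j:f^{-1}(z)\to f^{-1}(Z_{\ge z})$. For $x$ in the target, the lower fiber of $j$ is $f^{-1}(z)\cap X_{\le x}$, which is contractible. By Fact 3.1, $j$ is an equivalence, so $f^{-1}(Z_{\ge z})$ is contractible. Now apply Fact 3.1 with upper fibers to $f$. $\square$

## 4. The local picture of a subdivision

For $S\in\hat{\mathcal S}(\mathcal A)$ put
$$|S|=\bigcup_{F\in S}\partial\,\mathrm{conv}F,\qquad V(S)=\bigcup_{F\in S}F .$$
A *vertex of $S$* is a vertex of some $\mathrm{conv}F$, $F\in S$; it belongs to $F\subseteq V(S)$. We have $\partial P\subseteq|S|$, since a point of $\partial P$ lies in some $\mathrm{conv}F\subseteq P$, necessarily on its boundary.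

**Lemma 4.1.** Let $S,S'\in\hat{\mathcal S}(\mathcal A)$ and $F,G\in S$.

(a) If $q$ is a vertex of $\mathrm{conv}F$ and $q\in\mathrm{conv}G$, then $q$ is a vertex of $\mathrm{conv}G$.

(b) $F=V(S)\cap\mathrm{conv}F$.

(c) If $F\ne G$, then $\mathrm{int\,conv}F\cap\mathrm{conv}G=\emptyset$. Hence $P\setminus|S|$ is the disjoint union of the open sets $\mathrm{int\,conv}F$, $F\in S$, and these are its components.

(d) $S\le S'$ if and only if $|S|\supseteq|S'|$ and $V(S)\subseteq V(S')$.

Proof. (a) The common face $E=\mathrm{conv}F\cap\mathrm{conv}G$ contains $q$, and $q$ is extreme in $E\subseteq\mathrm{conv}F$. A vertex of a face $E$ of $\mathrm{conv}G$ is a vertex of $\mathrm{conv}G$.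

(b) If $q\in G\in S$ and $q\in\mathrm{conv}F$, then $q\in G\cap\mathrm{conv}F\cap\mathrm{conv}G\subseteq F$ by condition 3. The other inclusion is clear.

(c) Otherwise the common face contains an interior point of $\mathrm{conv}F$, so it is $\mathrm{conv}F$. It is then a $2$-dimensional face of $\mathrm{conv}G$, so it equals $\mathrm{conv}G$, and condition 3 gives $F=G$. A point of $P\setminus|S|$ lies in some hull and not on its boundary; conversely, an interior point of one hull is on the boundary of no hull. The sets $\mathrm{int\,conv}F$ are open, connected and disjoint, so they are the components.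

(d) If $S\le S'$ and $F\subseteq F'$, then $\mathrm{int\,conv}F\subseteq\mathrm{int\,conv}F'$. So $P\setminus|S|\subseteq P\setminus|S'|$, and $V(S)\subseteq V(S')$ is clear. Conversely, $\mathrm{int\,conv}F$ is connected and misses $|S'|$, so by (c) it lies in some $\mathrm{int\,conv}F'$. Then $F\subseteq V(S')\cap\mathrm{conv}F'=F'$ by (b). $\square$

By (d) a subdivision may be treated as a pair: the plane set $|S|$ and the point set $V(S)$. We shall work mostly with $|S|$, so we need words for how such a set looks near a point.

**Definition 4.2.** Let $G$ be a finite union of nondegenerate closed segments. Put $D_G(y)=\{u\in\mathbb S^1:\ y+\varepsilon u\in G\text{ for all small }\varepsilon>0\}$, a finite set, nonempty if and only if $y\in G$. For small $r$,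
$$G\cap B(y,r)\setminus\{y\}=\{y+\varepsilon u:\ 0<\varepsilon<r,\ u\in D_G(y)\}.$$
Call $G$ *straight at* $y$ if $D_G(y)=\{u,-u\}$ for some $u$. For $y\in G$, the *sectors* of $G$ at $y$ are the components (open arcs) of $\mathbb S^1\setminus D_G(y)$. The same word is used for the corresponding circular sectors in $B(y,r)$, which are the components of $B(y,r)\setminus G$. If $D_G(y)$ is a single direction, there is one sector, of length $2\pi$.

For example, if $G$ is a single segment, then $G$ is straight at each inner point, with two sectors of length $\pi$, and has one sector of length $2\pi$ at each end.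

**Lemma 4.3.** Let $y\in|S|$.

(a) If $y$ is not a vertex of $S$, then $|S|$ is straight at $y$.

(b) If $y\in\mathrm{int}P$ is a vertex of $S$, then all sectors of $|S|$ at $y$ have length $<\pi$.

(c) If $u\in D_{|S|}(y)$, there is a vertex $w'=y+su$ of $S$, $s>0$, such that $[y,w']$ is contained in an edge of the hull of a cell.

Proof. (a) By Lemma 4.1(c), $y$ is in no $\mathrm{int\,conv}F$. So every cell hull containing $y$ has $y$ in the relative interior of an edge and is a closed half disc near $y$. These half discs have disjoint interiors and cover $P$ near $y$. So there are two complementary ones if $y\in\mathrm{int}P$, and one if $y\in\partial P$. Near $y$ the set $|S|$ is the bounding diameter.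

(b) By Lemma 4.1(a), $y$ is a vertex of every cell hull containing it, and these hulls fill a neighborhood of $y$. So the sectors are the open angles of these hulls at $y$, each less than $\pi$.

(c) Points $y+\varepsilon u$ with arbitrarily small $\varepsilon>0$ lie in one edge $E$ of a cell hull, since there are finitely many edges. As $E$ is closed, $y\in E$. Let $w'$ be the end of $E$ in direction $u$. $\square$

## 5. The poset $W$ is the boundary of a product of simplices

Fix the vertex $v$ of $P$. All cones with apex $v$ that occur lie in $\mathrm{cone}(\mathcal A\setminus v)$, which is pointed because $v$ is a vertex of $P$. As in Lemma 4.1(c), distinct cells of a subdivision $T$ of $\mathcal A/v$ have cones meeting in a proper common face: the apex or a common extreme ray.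

**Lemma 5.1.** For $S\in\hat{\mathcal S}(\mathcal A)$, $S/v$ is a subdivision of $\mathcal A/v$. It is trivial if and only if $S=\hat1$. If $S\le S'$, then $S/v\le S'/v$. Hence $f(S)=S/v$ is an order-preserving map $f:\mathcal S(\mathcal A)\to W$.

Proof. Since $v$ is extreme in $P$, $v\in\mathrm{conv}F$ implies that $v\in F$ and that $v$ is a vertex of $\mathrm{conv}F$. The hulls not containing $v$ stay away from $v$, so the cells containing $v$ cover $P$ near $v$; and $\mathrm{cone}(F\setminus v)$ agrees with $\mathrm{conv}F$ near $v$. Hence these cones are $2$-dimensional and cover $\mathrm{cone}(\mathcal A\setminus v)$.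

Let $v\in F\cap G$. A cone with apex $v$ is determined by its part near $v$, so $\mathrm{cone}(F\setminus v)\cap\mathrm{cone}(G\setminus v)$ is the cone at $v$ over the common face $\mathrm{conv}F\cap\mathrm{conv}G$, hence a common face. Suppose $F\ne G$. If the common face is $\{v\}$, no point of $\mathcal A\setminus v$ lies in the intersection of the cones. If it is an edge $[v,q]$ of both hulls, then any $a\in F\setminus v$ on the ray through $q$ lies in $\mathrm{conv}F\cap\text{ray}=[v,q]\subseteq\mathrm{conv}G$, so $a\in G$ by condition 3; and symmetrically. So the condition on points holds.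

Monotonicity is clear. Finally, $S/v$ is trivial if and only if $\mathcal A\in S$, and by Lemma 4.1(c) this means $S=\{\mathcal A\}$. $\square$

**Lemma 5.2.** $W$ is isomorphic to the poset of proper nonempty faces of the polytope $\Delta^{n_1-1}\times\prod_{1<i<k}\Delta^{n_i}\times\Delta^{n_k-1}$, of dimension $n-3$. Hence $\Delta(W)\cong\mathbb S^{n-4}$ (empty if $n=3$).

Proof. **Step 1: encoding $T$ by points and walls.** This step turns a fan into independent data on each ray. Let $A_i=(\mathcal A\setminus v)\cap\rho_i$, so $|A_i|=n_i$. As the points are not all on a line, $k\ge2$, and $\sum n_i=n-1$. Given a subdivision $T$ of $\mathcal A/v$, let $M=\bigcup_{F\in T}F$, and let $I\subseteq\{2,\dots,k-1\}$ be the set of indices of rays separating consecutive cones (the *walls*). Extreme rays of a cone contain points of its cell, so $M\cap A_i\ne\emptyset$ for $i\in I\cup\{1,k\}$. As in Lemma 4.1(b), $F=M\cap\mathrm{cone}F$ for $F\in T$. So the cell between consecutive elements $i<j$ of $I\cup\{1,k\}$ is $M\cap(A_i\cup\dots\cup A_j)$, and $T$ is determined by $(M,I)$. Conversely, if $M\cap A_i\ne\emptyset$ for all $i\in I\cup\{1,k\}$, these sets generate exactly the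 cones between consecutive walls and satisfy all conditions. So all such pairs occur.

**Step 2: the order.** This step translates refinement: $(M,I)\le(M',I')$ if and only if $M\subseteq M'$ and $I\supseteq I'$. Suppose $T\le T'$. Clearly $M\subseteq M'$. If $i\in I'\setminus I$, then $\rho_i$ meets the interior of some $\mathrm{cone}F\subseteq\mathrm{cone}F'$, so it is not a wall of $T'$, a contradiction. Conversely, if $M\subseteq M'$ and $I\supseteq I'$, each $\mathrm{cone}F$ lies in some $\mathrm{cone}F'$, and $F=M\cap\mathrm{cone}F\subseteq M'\cap\mathrm{cone}F'=F'$.

**Step 3: the product.** This step reads off the polytope. By Steps 1 and 2, $W\cup\{\hat1\}\cong L_1\times\dots\times L_k$, where $L_1$ and $L_k$ are the posets of nonempty subsets of $A_1$ and $A_k$. For $1<i<k$, $L_i$ consists of the pairs ($M_i\subseteq A_i$, non-wall) and the pairs ($\emptyset\ne M_i\subseteq A_i$, wall), where a wall pair may lie below a non-wall pair but never above. Send ($M_i$, wall) to $M_i$ and ($M_i$, non-wall) to $M_i\cup\{z\}$, with $z$ an extra element. This is an isomorphism onto the nonempty subsets of $A_i\cup\{z\}$. So the factors are the posets of nonempty faces of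 $\Delta^{n_1-1}$, of $\Delta^{n_i}$ for $1<i<k$, and of $\Delta^{n_k-1}$. Their product is the poset of nonempty faces of the product polytope, whose dimension is $\sum n_i-2=n-3$. Removing the top element leaves the proper nonempty faces, and the order complex is the barycentric subdivision of the boundary. $\square$

## 6. Completing a prescribed star, and a reflex angle that blocks it

By Lemma 3.4, with $X=\mathcal S(\mathcal A)$ and $Z=W$, the first part of Theorem 2.1 reduces to the following statement, used with $x=\hat1$ and with $x$ proper.

**Proposition 6.1.** Let $x\in\hat{\mathcal S}(\mathcal A)$ and $T\in W$ with $T\le x/v$. Then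
$$\Phi=\Phi(x,T)=\{S\in\hat{\mathcal S}(\mathcal A):\ S\le x,\ S/v=T\}$$
is contractible.

All elements of $\Phi$ are proper, since $T$ is. The condition $S/v=T$ prescribes the cells at $v$ exactly: they are the sets $F\cup v$ with $F\in T$. What is free is how to complete this star to a subdivision.

The natural hope is that there is a coarsest completion: keep the prescribed cells and let each component of the rest be one cell. Then $\Phi$ would have a maximum and Fact 3.2 would finish. In Example 1.3 this works over $T=\{a_1b_1\}$, where the maximum is $S_5$. It stops working when the rest is not convex.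

**Example 6.2.** Let $v=(0,0)$, $a=(4,0)$, $c=(4,3)$, $d=(3,4)$, $b=(0,4)$, $p=(3,3)$. The first five points are the vertices of $P$, and $p$ is inside. Take $x=\hat1$ and $T=\{\{a,p\},\{p,b\}\}$, so the cells at $v$ are $vap$ and $vpb$. What remains is the pentagon $R$ with corners $p,a,c,d,b$. Its angle at $p$, from direction $(1,-3)$ through $(1,1)$ to $(-3,1)$, is greater than $\pi$.

In every completion $p$ is a corner of each hull containing it (Lemma 4.1(a)), so some edge must leave $p$ into $R$. It goes to $c$ or to $d$. The segments between the points that run inside $R$ are $pc,pd,cb,ad$. Here $cb$ passes through $(3,\tfrac{13}4)$ and crosses $pd$, while $ad$ passes through $(\tfrac{13}4,3)$ and crosses $pc$; and $cb$, $ad$ cross each other at $(\tfrac{16}5,\tfrac{16}5)$. So the noncrossing sets containing $pc$ or $pd$ are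
$$\{pc,cb\}\;<\;\{pc\}\;>\;\{pc,pd\}\;<\;\{pd\}\;>\;\{pd,ad\}.$$
All five give subdivisions: for instance $\{pc\}$ has the cells $vap$, $vpb$, $pac$, $pcdb$, and $pcdb$ is convex because the angle at $p$ between $(1,0)$ and $(-3,1)$ is less than $\pi$; the case $\{pd\}$ is symmetric, and the others cut these polygons further. So $\Phi$ is a path with five vertices. It is contractible, but it has neither a maximum nor a minimum.

The example also shows the way out. At the reflex corner $p$ every completion must do *something*, and there are finitely many first things it can do: contain $[p,c]$ or contain $[p,d]$. So $\Phi$ is covered by two subposets. Once a segment is forced, the reflex angle is gone, and each subposet has a maximum; so does their intersection, where both segments are forced. The nerve of the cover is a full simplex. In general we shall force segments one after another, and prove contractibility by induction, starting from the situations in which so much is forced that no reflex angle is left.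

The bookkeeping needs care because of collinear points. Add $q=(\tfrac72,3)$, on the segment $pc$, to the example. Going from $p$ toward $c$ we now meet $q$ first, and it is natural to force just $[p,q]$. But $\{vap,\,vpb,\,pac,\,pcdb\}$ is still a subdivision. Its set $|S|$ contains $[p,q]$, although $[p,q]$ is not an edge and $q$ is not even used. For this reason we force subsets of $|S|$, not edges. A forced set may also have a dead end, as $[p,q]$ has at $q$, and the argument must handle this.

## 7. Frames

Fix $x$ and $T$ as in Proposition 6.1.

**Step 1: the prescribed star.** This step collects what is known about the cells at $v$. For $F\in T$ let $K_F=\mathrm{conv}(F\cup v)$. Let $K=\bigcup_{F\in T}K_F$ and $V_T=\{v\}\cup\bigcup_{F\in T}F$.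

For $F\ne F''$ in $T$, the cones meet in the apex or in a common extreme ray $\rho$. In the former case $K_F\cap K_{F''}=\{v\}$. In the latter case $F\cap\rho=F''\cap\rho\ne\emptyset$, and $K_F\cap K_{F''}=[v,q]$ with $q$ the farthest point of $F\cap\rho$. So $K_F\cap K_{F''}$ is a proper common face, and, as in Lemma 4.1(a), a vertex of $K_{F''}$ lying in $K_F$ is a vertex of $K_F$. Also
$$V_T\cap K_F=F\cup v,$$
since a point of $F''$ in $K_F$ lies in $\mathrm{cone}F\cap\mathrm{cone}F''$, hence in $F$.

Since $T\le x/v$, each $F\cup v$ lies in a cell $F'$ of $x$ containing $v$. So $\mathrm{int}K_F\subseteq\mathrm{int\,conv}F'$ misses $|x|$, and $V_T\subseteq V(x)$. If $S\in\Phi$, then $F\cup v\in S$ for all $F\in T$.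

**Step 2: where corners may be.** This step names the points that can be corners of a completion. Put
$$Y=(V(x)\setminus K)\cup\{\text{vertices of the }K_F,\ F\in T\},\qquad \Gamma_0=|x|\cup\bigcup_{F\in T}\partial K_F .$$
By Step 1, $Y\cap K_F$ is the set of vertices of $K_F$. The set $Y\subseteq V(x)$ is finite, and $v\in Y$.

**Lemma 7.1.** For $S\in\Phi$, and for $S=x$, all vertices of $S$ are in $Y$.

Proof. Such a vertex $q$ is in $V(S)\subseteq V(x)$. If $q\notin K$, then $q\in Y$. Suppose $q\in K_F$. If $S\in\Phi$, then $F\cup v\in S$, and Lemma 4.1(a) shows that $q$ is a vertex of $K_F$. If $S=x$, then $q\in K_F\subseteq\mathrm{conv}F'$ with $F'\in x$; by Lemma 4.1(a), $q$ is extreme in $\mathrm{conv}F'$, hence in $K_F$. $\square$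

**Step 3: forced sets.** This step defines the sets that we allow ourselves to force.

**Definition 7.2.** A *frame* is a set $\Gamma$ with $\Gamma_0\subseteq\Gamma\subseteq P$ that is a finite union of nondegenerate segments with both endpoints in $Y$, such that $\Gamma\cap\mathrm{int}K_F=\emptyset$ for all $F\in T$, and

(LS) $\Gamma$ is straight at every $y\in\Gamma\setminus Y$.

For a frame $\Gamma$ put $\Phi_\Gamma=\{S\in\Phi:\ |S|\supseteq\Gamma\}$.

As $Y$ is finite, there are finitely many frames. Since $\partial P\subseteq|x|\subseteq\Gamma$, the set $P\setminus\Gamma=\mathrm{int}P\setminus\Gamma$ is open in $\mathbb R^2$. In Example 6.2, $\Gamma_0$ is $\partial P$ together with the boundaries of the triangles $vap$ and $vpb$, and $\Gamma_0\cup[p,c]$ is another frame.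

**Lemma 7.3.** $\Gamma_0$ is a frame, and $\Phi_{\Gamma_0}=\Phi$.

Proof. The segments of $\Gamma_0$ are edges of hulls of cells of $x$ and edges of the $K_F$, with endpoints in $Y$ by Lemma 7.1. By Step 1, $\Gamma_0$ misses every $\mathrm{int}K_F$. To check (LS), let $y\in\Gamma_0\setminus Y$. If $y\notin\bigcup\partial K_F$, then $\Gamma_0=|x|$ near $y$, and Lemmas 7.1 and 4.3(a) apply. If $y\in\partial K_F$, then $y$ is in the relative interior of an edge of $K_F$, with direction $\pm u$, say. If $y$ also lies in another $K_{F''}$, then, as $y\ne v$, it is on the common edge, in its relative interior. So $\bigcup\partial K_F$ has direction set $\{\pm u\}$ at $y$. If moreover $y\in|x|$, then $|x|$ is straight at $y$ by Lemmas 7.1 and 4.3(a), and misses $\mathrm{int}K_F$, an open half disc near $y$; so its direction set is also $\{\pm u\}$.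

If $S\in\Phi$, then $|S|\supseteq|x|$ by Lemma 4.1(d), and $\partial K_F\subseteq|S|$ because $F\cup v\in S$. So $\Phi_{\Gamma_0}=\Phi$. $\square$

**Claim 7.4.** $\Phi_\Gamma$ is contractible for every frame $\Gamma$.

By Lemma 7.3, this contains Proposition 6.1. The proof is by downward induction on $\Gamma$ with respect to inclusion: we assume the claim for all frames strictly containing $\Gamma$. A *wide sector* of $\Gamma$ is a sector of length at least $\pi$ of $\Gamma$ at a point $y\in Y\cap\Gamma\cap\mathrm{int}P$ where $\Gamma$ is not straight. Section 8 treats frames without wide sectors, Section 9 the others.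

## 8. Frames without wide sectors have a coarsest completion

Let $\Gamma$ be a frame without wide sectors. We show that the components of $P\setminus\Gamma$ are the interiors of the polygons of a subdivision, and that this subdivision, with as many points used as possible, is the maximum of $\Phi_\Gamma$.

**Step 1: all angles are at most $\pi$.** This step extends the absence of wide sectors from interior points of $Y$ to all points of $\Gamma$. At each $y\in\Gamma$, all sectors contained in $P$ have length $\le\pi$, and if $\Gamma$ is not straight at $y$, they all have length $<\pi$. For $y\in\mathrm{int}P$: if $\Gamma$ is straight at $y$, all sectors have length $\pi$; if not, then $y\in Y$ by (LS), and there is no wide sector at $y$. For $y\in\partial P$: as $\partial P\subseteq\Gamma$, a sector contained in $P$ lies in the open angle of $P$ at $y$, which is at most $\pi$. Its length is $\pi$ only if $y$ is in the relative interior of an edge of $P$ and $D_\Gamma(y)$ consists of the two directions of this edge, so that $\Gamma$ is straight at $y$.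

**Step 2: every component $C$ of $P\setminus\Gamma$ is convex.** This is where small angles turn into convexity. First, $\overline C\setminus C\subseteq\Gamma$: a point of $\overline C$ is in $P$, and if it is not in $\Gamma$, it has a neighborhood inside one component of the open set $P\setminus\Gamma$, which must be $C$.

Since $C$ is open and connected, any two of its points are joined by a polygonal path in $C$. So it suffices to show that $[a,b]\cup[b,c]\subseteq C$ implies $[a,c]\subseteq C$; one then shortens the path one corner at a time. If $a,b,c$ are collinear this is clear. Otherwise let $c_s=b+s(c-b)$. The set of $s\in[0,1]$ with $[a,c_s]\subseteq C$ is open and contains $0$. If it is not all of $[0,1]$, let $s^*>0$ be the least $s$ outside it. Points of $[a,c_{s^*}]\setminus C$ are in $\overline C\setminus C$, hence in $\Gamma$. Let $y$ be the one closest to $a$; it is in the open segment, since $a,c_{s^*}\in C$.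

The triangle $abc_{s^*}$ minus $[a,c_{s^*}]$ is contained in $\bigcup_{s<s^*}[a,c_s]\subseteq C$. So an open half disc at $y$ bounded by the line $ac_{s^*}$ lies in $C$. It lies in one sector at $y$; that sector meets $C$ and misses $\Gamma\supseteq\partial P$, so it is contained in $P$, and its length is $\ge\pi$. By Step 1, $\Gamma$ is straight at $y$. As $D_\Gamma(y)$ misses an open half circle, it consists of the two directions of the line $ac_{s^*}$. So points of the segment just before $y$ are in $\Gamma$, contradicting the choice of $y$.

**Step 3: $C$ near a boundary point.** This step identifies the corners of $\overline C$. Let $y\in\overline C\cap\Gamma$. We claim that for small $r$, $C\cap B(y,r)$ is exactly one sector. A sector meeting $C$ is connected and misses $\Gamma\supseteq\partial P$, so it lies in $P\setminus\Gamma$ and hence in $C$. So $C\cap B(y,r)$ is a nonempty union of sectors. It is convex by Step 2, hence a connected subset of $B(y,r)\setminus\Gamma$, so it is one sector. Consequently $y$ is an extreme point of $\overline C$ if and only if this sector has length $<\pi$, and by Step 1 this holds if and only if $\Gamma$ is not straight at $y$.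 In that case $y\in Y$ by (LS).

**Step 4: the closures are polygons that cover $P$.** The extreme points of $\overline C$ are not in the open set $C$, so they are in $\overline C\setminus C\subseteq\Gamma$, hence in the finite set $Y$ by Step 3. So $\overline C$ is a convex polygon with vertices in $Y$, and $C=\mathrm{int}\,\overline C$. Therefore $C$ is determined by the vertices of $\overline C$, and there are finitely many components. Since $\Gamma$ has empty interior, $P\setminus\Gamma$ is dense in $P$, so the finitely many closed sets $\overline C$ cover $P$.

**Step 5: the polygons meet face to face.** This step verifies the first half of condition 3. Let $C\ne C'$ be components with $Q=\overline C\cap\overline{C'}\ne\emptyset$. A point of $Q\setminus\Gamma$ would lie in $C\cap C'=\emptyset$; so $Q\subseteq\Gamma$. Hence $Q$ is convex with empty interior, and $Q\cap C=Q\cap C'=\emptyset$. Suppose $y\in Q$ and $\Gamma$ is straight at $y$, with directions $\pm u$. By Step 3, $C$ and $C'$ each occupy one of the two half discs at $y$, and they are different ones. So $Q$ contains a neighborhood of $y$ in the line $y+\mathbb Ru$; being convex with empty interior, $Q$ is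 a segment of that line with $y$ in its relative interior. Hence:

- If $Q=\{y\}$, or if $y$ is an endpoint of a segment $Q$, then $\Gamma$ is not straight at $y$. So $y$ is a vertex of both $\overline C$ and $\overline{C'}$ by Step 3.
- If $Q$ is a segment, it lies in the boundary of $\overline C$, hence in an edge of $\overline C$, and its endpoints are vertices of $\overline C$. So $Q$ is an edge of $\overline C$, and likewise of $\overline{C'}$.

In all cases $Q$ is a common face.

**Step 6: the maximum.** This step builds the coarsest completion and checks that it is above all others. Let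
$$V=(V(x)\setminus K)\cup V_T\ \supseteq\ Y,\qquad S_\Gamma=\{V\cap\overline C:\ C\text{ a component of }P\setminus\Gamma\}.$$
Since the vertices of $\overline C$ lie in $Y\subseteq V$, $\mathrm{conv}(V\cap\overline C)=\overline C$. The sets $\overline C$ cover $P$ and meet face to face, and the condition on points in 3 holds because both sides are $V\cap\overline C\cap\overline{C'}$. So $S_\Gamma$ is a subdivision. We have $V(S_\Gamma)=V$. Also $|S_\Gamma|=\bigcup(\overline C\setminus C)=\Gamma$: each $\overline C\setminus C$ is in $\Gamma$, and a point of $\Gamma$ lies in some $\overline C$ but not in $C$.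

We have $S_\Gamma\le x$ by Lemma 4.1(d), since $\Gamma\supseteq|x|$ and $V\subseteq V(x)$.

Next, $S_\Gamma/v=T$. For $F\in T$, the set $\mathrm{int}K_F$ is connected and misses $\Gamma$, and $\partial K_F\subseteq\Gamma$, so $\mathrm{int}K_F$ is a component. Its cell is $V\cap K_F=V_T\cap K_F=F\cup v$. The $K_F$ cover $P$ near $v$, because the cones of $T$ cover $\mathrm{cone}(\mathcal A\setminus v)$ and $K_F$ agrees with $\mathrm{cone}F$ near $v$. So if $v\in\overline C$, then the open set $C$ has points near $v$ and meets some $\mathrm{int}K_F$, whence $C=\mathrm{int}K_F$. So the sets $F\cup v$ are all the cells containing $v$.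

Thus $S_\Gamma\in\Phi_\Gamma$. If $S\in\Phi_\Gamma$, then $|S|\supseteq\Gamma=|S_\Gamma|$. Also $V(S)\subseteq V(x)$, and $V(S)\cap K_F=F\cup v$ by Lemma 4.1(b), since $F\cup v$ is a cell of $S$; so $V(S)\subseteq V$. Hence $S\le S_\Gamma$ by Lemma 4.1(d).

So $S_\Gamma=\max\Phi_\Gamma$, and $\Phi_\Gamma$ is contractible by Fact 3.2.

## 9. Cutting a wide sector

Now let $\Gamma$ have a wide sector $I$ at $y$; recall that $y\in Y\cap\Gamma\cap\mathrm{int}P$, that $\Gamma$ is not straight at $y$, and that $I$ has length $\ge\pi$. For $u\in I$ let
$$w_u=y+t_uu,\quad\text{with }t_u>0\text{ least such that }y+t_uu\in\Gamma\cup Y .$$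
This exists since $\partial P\subseteq\Gamma$, $\Gamma\cup Y$ is closed, $u\notin D_\Gamma(y)$ and $Y$ is finite. So $w_u$ is the first thing one sees from $y$ in direction $u$. Let $U=\{u\in I:\ w_u\in Y\}$, a finite set: the directions in which one first sees a possible corner.

**Step 1: $U\ne\emptyset$.** This guarantees that there is something to force. Suppose $U=\emptyset$. Let $u_0\in I$. Then $w_{u_0}\in\Gamma\setminus Y$, so by (LS) the set $\Gamma\cup Y$ agrees near $w_{u_0}$ with a line $\ell(u_0)$. This line is not in direction $u_0$: otherwise $-u_0\in D_\Gamma(w_{u_0})$, contradicting minimality of $t_{u_0}$. In particular $y\notin\ell(u_0)$.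

We check that $\ell(u)=\ell(u_0)$ for $u\in I$ near $u_0$. Near $y$, the set $\Gamma\cup Y$ is contained in $\{y\}$ and the rays with directions in $D_\Gamma(y)$, so the ray in direction $u\in I$ does not meet it there. Away from neighborhoods of $y$ and $w_{u_0}$, the segment $[y,w_{u_0}]$ has positive distance from the closed set $\Gamma\cup Y$. Near $w_{u_0}$, $\Gamma\cup Y$ is the line $\ell(u_0)$, which the ray in direction $u$ crosses near $w_{u_0}$. So for $u$ near $u_0$, the point $w_u$ is close to $w_{u_0}$ and lies on $\ell(u_0)$, and hence $\ell(u)=\ell(u_0)$.

As $I$ is connected, $\ell(u)=\ell$ is constant on $I$, and all $w_u$, $u\in I$, lie on a line $\ell$ not passing through $y$. The directions from $y$ that meet $\ell$ form an open half circle. So $I$, an arc of length $\ge\pi$, equals this half circle, and then $t_u$ is unbounded on $I$. This contradicts the boundedness of $P$.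

**Step 2: forcing segments gives larger frames.** This makes the induction hypothesis available. For nonempty $\sigma\subseteq U$ let
$$\Gamma_\sigma=\Gamma\cup\bigcup_{u\in\sigma}[y,w_u].$$
We claim that $\Gamma_\sigma$ is a frame strictly larger than $\Gamma$. It is larger since $I\cap D_\Gamma(y)=\emptyset$. It lies in the convex set $P$, and the new segments have endpoints $y,w_u\in Y$.

For (LS): the open segments $(y,w_u)$ are disjoint from $\Gamma\cup Y$ and lie on different rays from $y$, so they are pairwise disjoint. A point of $\Gamma\setminus Y$ lies on no $[y,w_u]$, so near it $\Gamma_\sigma$ equals $\Gamma$ and is straight. Near a point of an open segment $(y,w_u)$, $\Gamma_\sigma$ equals this segment. There are no other points in $\Gamma_\sigma\setminus Y$.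

Finally, suppose $(y,w_u)$ met $\mathrm{int}K_F$. Being connected and disjoint from $\partial K_F\subseteq\Gamma$, it would lie in $\mathrm{int}K_F$. So $y\in Y\cap K_F$ would be a vertex of $K_F$, with $u$ in the open angle of $K_F$ at $y$. The two edge directions of $K_F$ at $y$ are in $D_\Gamma(y)$, so the sector $I\ni u$ would have length $<\pi$, a contradiction. As $y,w_u\in Y$ and $Y\cap\mathrm{int}K_F=\emptyset$, $\Gamma_\sigma$ misses $\mathrm{int}K_F$.

**Step 3: every completion contains one of the segments.** This is the covering statement
$$\Phi_\Gamma=\bigcup_{u\in U}\Phi_{\Gamma_{\{u\}}} .$$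
The inclusion $\supseteq$ is clear. Let $S\in\Phi_\Gamma$; then $y\in\Gamma\subseteq|S|$. First, $D_{|S|}(y)\cap I\ne\emptyset$:

- If $y$ is a vertex of $S$, this follows from Lemma 4.3(b), as $y\in\mathrm{int}P$: otherwise $I$, of length $\ge\pi$, would lie in a sector of $|S|$ of length $<\pi$.
- If $y$ is not a vertex of $S$, then $D_{|S|}(y)=\{z,-z\}\supseteq D_\Gamma(y)\ne\emptyset$ by Lemma 4.3(a). Since $\Gamma$ is not straight at $y$, $D_\Gamma(y)$ is a single direction, say $\{z\}$. So $I=\mathbb S^1\setminus\{z\}\ni-z$. (This is the dead end from Section 6: $|S|$ just runs straight through $y$.)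

Take $u\in D_{|S|}(y)\cap I$, and $w'=y+su$ as in Lemma 4.3(c). By Lemma 7.1, $w'\in Y$, so $t_u\le s$ and $w_u\in(y,w']$. Suppose $w_u\notin Y$. Then $w_u\in(y,w')$, and $w_u$ is not a vertex of $S$ by Lemma 7.1. So $|S|$ is straight at $w_u\in\Gamma\subseteq|S|$ by Lemma 4.3(a), and since $[y,w']\subseteq|S|$, $D_{|S|}(w_u)=\{\pm u\}$. Since $w_u\in\Gamma\setminus Y$, $\Gamma$ is straight at $w_u$ by (LS), and $\Gamma\subseteq|S|$ gives $D_\Gamma(w_u)=\{\pm u\}$. So there are points of $\Gamma$ on the ray just before $w_u$, contradicting minimality of $t_u$. Hence $u\in U$ and $[y,w_u]\subseteq[y,w']\subseteq|S|$, that is, $S\in\Phi_{\Gamma_{\{u\}}}$.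

**Step 4: the nerve.** This assembles the pieces. Each $\Phi_{\Gamma_{\{u\}}}$ is a down-closed subset of $\Phi_\Gamma$ by Lemma 4.1(d). So
$$\Delta(\Phi_\Gamma)=\bigcup_{u\in U}\Delta(\Phi_{\Gamma_{\{u\}}}):$$
the maximum of a chain lies in some $\Phi_{\Gamma_{\{u\}}}$, hence so does the whole chain. For $\emptyset\ne\sigma\subseteq U$,
$$\bigcap_{u\in\sigma}\Phi_{\Gamma_{\{u\}}}=\Phi_{\Gamma_\sigma},$$
which is contractible by Step 2 and the induction hypothesis. So all intersections are nonempty and contractible, and the nerve is the full simplex on $U\ne\emptyset$. By Fact 3.3, $\Phi_\Gamma$ is contractible. This proves Claim 7.4, and with Lemma 7.3 it proves Proposition 6.1. $\square$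

## 10. Contraction is a homotopy equivalence

Proof of Theorem 2.1. Apply Lemma 3.4 to $f:\mathcal S(\mathcal A)\to W$, $f(S)=S/v$. For $T\in W$, the fiber $f^{-1}(T)=\Phi(\hat1,T)$ is contractible by Proposition 6.1. If $x\in\mathcal S(\mathcal A)$ and $f(x)\ge T$, then $f^{-1}(T)\cap\mathcal S(\mathcal A)_{\le x}=\Phi(x,T)$ is contractible by Proposition 6.1. So $f$ is a homotopy equivalence. By Lemma 5.2, $W$ is the poset of proper nonempty faces of the stated $(n-3)$-polytope, and $\mathcal S(\mathcal A)\simeq W\simeq\mathbb S^{n-4}$. For $n=3$ both posets are empty. $\square$

## 11. The fan of height functions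

We turn to Theorem 2.2. Let $\mathcal A$ now be a labeled configuration of $n$ labels located in $\mathbb R^2$, not all on a line; distinct labels may have the same location. Cells are sets of labels, and the definitions are unchanged, with labels evaluated at their locations. For a set $V$ of labels, $V\cap\mathrm{conv}F$ means the labels of $V$ located in $\mathrm{conv}F$. Lemma 4.1(b) and (c) hold with the same proofs.

**Definition 11.1 (coherent subdivisions).** For $\omega\in\mathbb R^{\mathcal A}$ let $g_\omega$ be the largest convex function on $P$ with $g_\omega(a)\le\omega(a)$ for all $a\in\mathcal A$. Explicitly,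
$$g_\omega(p)=\min\Big\{\sum_a\lambda_a\omega(a):\ \lambda_a\ge0,\ \sum_a\lambda_a=1,\ \sum_a\lambda_aa=p\Big\},$$
since this function is convex, is $\le\omega$ on $\mathcal A$, and is $\ge$ every other such function. Let $S_\omega$ be the collection of the sets $F=\{a:\omega(a)=\varphi(a)\}$ with $2$-dimensional hull, where $\varphi=\varphi_F$ is an affine function with $\varphi\le\omega$ on $\mathcal A$. The subdivisions $S_\omega$ are *coherent*; $\mathcal S_{coh}(\mathcal A)$ is the poset of those $\ne\hat1$.

For instance, let $p$ be inside the side $bc$ of a triangle $abc$, and let $\omega$ be $0$ at $a,b,c$. If $\omega(p)=1$, then $S_\omega=\{abc\}$; if $\omega(p)=-1$, then $S_\omega=\{abp,apc\}$; if $\omega(p)=0$, then $S_\omega=\hat1$.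

**Lemma 11.2.** $S_\omega$ is a subdivision, and $\mathrm{conv}F=\{p\in P:\ g_\omega(p)=\varphi_F(p)\}$ for $F\in S_\omega$.

Proof. Let $\varphi$ be affine with $\varphi\le\omega$ on $\mathcal A$, and $F=\{a:\omega(a)=\varphi(a)\}$. Then $\varphi\le g_\omega$ on $P$. If $p=\sum\lambda_aa$ with $g_\omega(p)=\sum\lambda_a\omega(a)$, then $\varphi(p)=\sum\lambda_a\varphi(a)\le g_\omega(p)$, with equality only if $\omega(a)=\varphi(a)$ whenever $\lambda_a>0$; so $g_\omega(p)=\varphi(p)$ implies $p\in\mathrm{conv}F$. Conversely, if $p=\sum_{a\in F}\lambda_aa$ is a convex combination, then $g_\omega(p)\le\sum\lambda_a\omega(a)=\varphi(p)\le g_\omega(p)$. So $\mathrm{conv}F=\{g_\omega=\varphi\}$.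

Hence the hulls $\mathrm{conv}F$, $F\in S_\omega$, are the projections of the finitely many non-vertical facets of the polyhedron $\{(p,h):p\in P,\ h\ge g_\omega(p)\}$. If $p\in\mathrm{int}P$, the boundary point $(p,g_\omega(p))$ lies in a facet, and not in a vertical one, since vertical facets project to $\partial P$. So the hulls cover $\mathrm{int}P$ and, being closed and finitely many, cover $P$.

For $F,G\in S_\omega$, $\mathrm{conv}F\cap\mathrm{conv}G=\{p\in\mathrm{conv}F:\varphi_F(p)-\varphi_G(p)=0\}$, and $\varphi_F-\varphi_G=g_\omega-\varphi_G\ge0$ on $\mathrm{conv}F$. So this is a face of $\mathrm{conv}F$, and by symmetry of $\mathrm{conv}G$. If $a\in F$ lies in this face, then $\omega(a)=\varphi_F(a)=\varphi_G(a)$, so $a\in G$; and symmetrically. $\square$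

For coherent $S$ let $D(S)=\{\omega:\ S_\omega\ge S\}$. We have $\omega\in D(S)$ if and only if for each $F\in S$ there is an affine $\varphi_F$ with $\varphi_F=\omega$ on $F$ and $\varphi_F\le\omega$ on $\mathcal A$. As $F$ affinely spans the plane, $\varphi_F$ is a linear function of $\omega|_F$; so $D(S)$ is a closed polyhedral cone.

**Lemma 11.3.** Let $S,S'$ be coherent.

(a) $\{\omega:S_\omega=S\}$ is the relative interior of $D(S)$.

(b) If $S'\ge S$, then $D(S')$ is a face of $D(S)$.

(c) The cones $D(S)$ form a complete fan, and $D(S)\subseteq D(S')$ if and only if $S\ge S'$.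

(d) Each $D(S)$ has lineality space $D(\hat1)=\{\text{affine functions on }\mathcal A\}$.

Proof. (a) Consider the subset of $D(S)$ where the inequalities $\varphi_F(a)\le\omega(a)$, $F\in S$, $a\notin F$, are all strict. There, each $F\in S$ is a cell of $S_\omega$; as the hulls of $S$ cover $P$, Lemma 4.1(c) for $S_\omega$ leaves no room for other cells, so $S_\omega=S$. Conversely, if $S_\omega=S$, these inequalities are strict. The subset is nonempty, as $S$ is coherent. The points of a polyhedral cone where all its defining inequalities are strict form its relative interior as soon as there is such a point.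

(b) We claim that $D(S')$ is the subset of $D(S)$ defined by the equations $\varphi_F(a)=\omega(a)$ whenever $F\in S$, $F\subseteq F'\in S'$, $a\in F'$. Since $\varphi_F(a)\le\omega(a)$ is valid on $D(S)$, this subset is a face. If $\omega\in D(S')$, then $S_\omega\ge S'\ge S$, and $\varphi_{F'}$ agrees with $\omega$ on $F'\supseteq F$, so $\varphi_F=\varphi_{F'}$ and the equations hold. Conversely, under these equations the cell of $S_\omega$ containing $F$ contains $F'$. It remains to see that each $F'\in S'$ contains some $F\in S$. The hulls of the cells of $S$ cover a neighborhood of an interior point of $\mathrm{conv}F'$, so some $\mathrm{int\,conv}F$ meets $\mathrm{int\,conv}F'$; the cell of $S'$ containing $F$ is then $F'$ by Lemma 4.1(c).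

(c) There are finitely many cones, and every $\omega$ lies in the relative interior of $D(S_\omega)$ by (a). If $E$ is a face of $D(S)$ and $\omega\in\mathrm{relint}E$, then $S_\omega\ge S$, so $D(S_\omega)$ is a face of $D(S)$ with $\omega$ in its relative interior, and $E=D(S_\omega)$. The convex set $D(S)\cap D(S')$ is a union of cones $D(S'')$ with $S''\ge S,S'$, which are faces of both. Take the one having a relative interior point of $D(S)\cap D(S')$ in its relative interior. A face of $D(S)$ that contains a relative interior point of a convex subset of $D(S)$ contains the whole subset. So this $D(S'')$ equals $D(S)\cap D(S')$ and is a common face. For the last assertion, $S\ge S'$ gives $D(S)\subseteq D(S')$ by definition; conversely, take $\omega$ with $S_\omega=S$; then $\omega\in D(S')$ says $S\ge S'$.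

(d) Clearly $D(\hat1)$ consists of the restrictions of affine functions, and these lie in every $D(S)\cap-D(S)$. If $\omega,-\omega\in D(S)$ with functions $\varphi_F,\varphi'_F$, then $\varphi'_F=-\varphi_F$ on $F$, hence everywhere, as $F$ affinely spans the plane. So $\varphi_F\le\omega\le\varphi_F$ on $\mathcal A$. $\square$

In the example before Lemma 11.2, the fan lives in $\mathbb R^4$. It consists of two closed half spaces, one for $\{abc\}$ and one for $\{abp,apc\}$, and of their common boundary $D(\hat1)$.

## 12. Coherent subdivisions of distinct points

**Proposition 12.1.** If the points of $\mathcal A$ are distinct, the inclusion $i:\mathcal S_{coh}(\mathcal A)\to\mathcal S(\mathcal A)$ is a homotopy equivalence.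

Proof. Fix a vertex $v$ of $P$ and use the notation of Section 5. Since $f$ is an equivalence by Theorem 2.1, it suffices to show that $f\circ i:\mathcal S_{coh}(\mathcal A)\to W$ is one. By Fact 3.1 it suffices that
$$X_T=\{S\in\mathcal S_{coh}(\mathcal A):\ S/v\ge T\}$$
is contractible for each $T\in W$. We shall exhibit it as the face poset of a subdivided polytope.

**Step 1: normalizing.** This removes the constants. Let $H=\{\omega:\omega(v)=0\}$. Constants are in every lineality space and do not change $S_\omega$, so the cones $D(S)\cap H$ form a complete fan in $H$, with the same inclusions, and with lineality space $L=\{a\mapsto\psi(a-v):\psi\text{ linear}\}$.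

**Step 2: the cone of $T$.** This step collects all heights relevant for $X_T$ in one convex cone. Let $E(T)=\{\omega\in H:\ S_\omega/v\ge T\}$. The condition says that each $F\cup v$, $F\in T$, is contained in a cell of $S_\omega$. So $\omega\in E(T)$ if and only if for every $F\in T$ there is a linear $\psi_F$ with $\psi_F(a-v)=\omega(a)$ on $F$ and $\psi_F(a-v)\le\omega(a)$ on $\mathcal A\setminus v$. As the vectors $a-v$, $a\in F$, span $\mathbb R^2$, $\psi_F$ is a linear function of $\omega|_F$, so $E(T)$ is a closed convex polyhedral cone containing $L$. If $\omega,-\omega\in E(T)$, with functionals $\psi_F,\psi'_F$, then $\psi'_F=-\psi_F$, whence $\omega=\psi_F(\cdot-v)\in L$. So $E(T)/L$ is pointed.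

**Step 3: $E(T)/L$ is nonzero.** This will make the polytope nonempty. Let $T$ correspond to $(M,I)$. For $i\in I$ choose a linear $\lambda_i\ne0$ (with $v$ as origin) vanishing on $\rho_i$, and let $g=\sum_{i\in I}\max(0,\lambda_i)$ on $\mathrm{cone}(\mathcal A\setminus v)$. Then $g$ vanishes at $v$ and is linear on each cone of $T$. Let $\psi_F$ be the linear function agreeing with $g$ on $\mathrm{cone}F$. Each term of $g-\psi_F$ is $\max(0,\lambda_i)$ or $\max(0,\lambda_i)-\lambda_i=\max(0,-\lambda_i)$, hence $\ge0$. A point of $\mathrm{cone}(\mathcal A\setminus v)$ outside $\mathrm{cone}F$ lies strictly beyond a wall $\rho_i$ of $\mathrm{cone}F$, and there the $i$th term is positive, since $\lambda_i$ changes sign across $\rho_i$. So $\psi_F<g$ outside $\mathrm{cone}F$.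

Set $\omega(v)=0$, $\omega=g$ on $M$, and $\omega=g+1$ on the remaining points. Then $\psi_F\le\omega$, and the corresponding cell of $S_\omega$ is $(M\cap\mathrm{cone}F)\cup v=F\cup v$. The hulls of these cells cover $P$ near $v$, so by Lemma 4.1(c) they are all the cells at $v$. Thus $S_\omega/v=T$ and $\omega\in E(T)$. Also $\omega\notin L$, since $\omega\in L$ would make $S_\omega$, hence $T$, trivial.

**Step 4: slicing.** This step identifies $X_T$. If $\omega\in E(T)$ and $S=S_\omega$, then $D(S)\cap H\subseteq E(T)$, because $S'\ge S$ implies $S'/v\ge S/v\ge T$. So $E(T)$ is the union of the fan cones contained in it, and, by Lemma 11.3(a), these are the $D(S)\cap H$ with $S/v\ge T$. Choose a linear functional on $H/L$ that is positive on $E(T)/L\setminus\{0\}$, and cut with the affine hyperplane where it equals $1$; this hyperplane meets each ray of the pointed cone $E(T)/L$ exactly once. The slices of the fan cones form a polyhedral complex whose underlying space is a nonempty polytope. The slice of $(D(S)\cap H)/L$ is empty only if this cone is zero, that is, $S=\hat1$. By Lemma 11.3(c), the poset of nonempty faces of the complex is the opposite of $X_T$. So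 $\Delta(X_T)$ is a barycentric subdivision of the complex, homeomorphic to a polytope, hence contractible. $\square$

## 13. Several labels at one location

Proof of Theorem 2.2. We prove both statements, $\mathcal S(\mathcal A)\simeq\mathbb S^{n-4}$ and the equivalence of the inclusion, by induction on the number of labels minus the number of distinct locations. The base case, distinct points, is Theorem 2.1 together with Proposition 12.1. Let $v\ne v'$ be labels at the same location. As there are at least three locations, $n\ge4$. Put
$$X=\mathcal S(\mathcal A),\quad t=\{\mathcal A\setminus v\}\in X,\quad X^-=\{S\in X:\ v\notin V(S)\},\quad X^+=X\setminus X^-.$$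
Note that $\mathrm{conv}(\mathcal A\setminus v)=P$. The set $X^-$ is down-closed with maximum $t$, and $X^-\setminus t=\mathcal S(\mathcal A\setminus v)$. The smallest example is a triangle with labels $a,b$ and two labels $v,v'$ at the third corner: $X=\{\{abv\},\{abv'\}\}$, $t=\{abv'\}$, and $X\simeq\mathbb S^0$.

The plan is to write $\Delta(X)$ as a union of two contractible subcomplexes meeting in $\Delta(\mathcal S(\mathcal A\setminus v))$.

**Step 1: $X\setminus t\simeq X^+$.** This step pushes everything other than $t$ to subdivisions that use $v$. For $S\in X^-\setminus t$ let $c(S)=S+v$: add $v$ to every cell whose hull contains the location of $v$. Hulls do not change, and $v$ now belongs to every cell whose hull contains its location, so this is a subdivision. It is $\ne\hat1$ as $S\ne t$, and it lies in $X^+$. For $S\in X^+$ put $c(S)=S$.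

Then $c$ is order preserving. Let $S\le S'$ and $F\subseteq F'$ with $F\in S$, $F'\in S'$. If both are in $X^+$ nothing changes; if both are in $X^-$, then $v$ is added to $F'$ whenever it is added to $F$. The case $S\in X^+$, $S'\in X^-$ does not occur, as $X^-$ is down-closed. Let $S\in X^-$, $S'\in X^+$. If $v$ is added to $F$, its location is in $\mathrm{conv}F\subseteq\mathrm{conv}F'$, and since $v\in V(S')$, Lemma 4.1(b) gives $v\in F'$; so $F\cup v\subseteq F'$. As $S\le c(S)$ and $c$ is the identity on $X^+$, Fact 3.2 gives $X\setminus t\simeq X^+$.

**Step 2: $X^+$ is contractible.** This step uses the twin label $v'$. Let $X^+_0=\{S\in X^+:\ v'\notin V(S)\}$ and consider the map $S\mapsto S\setminus v'$ (delete $v'$ from all cells) from $X^+$ to $X^+_0$. It is well defined: by Lemma 4.1(b), every cell of $S\in X^+$ whose hull contains the common location contains $v$, so no hull changes, and the result is a proper subdivision using $v$ and not $v'$. The map is order preserving, satisfies $S\setminus v'\le S$, and is the identity on $X^+_0$. So $X^+\simeq X^+_0$ by Fact 3.2, and $X^+_0$ has the maximum $\{\mathcal A\setminus v'\}$.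

**Step 3: the suspension.** This computes the homotopy type. Only $\hat1$ is above $t$ in $\hat{\mathcal S}(\mathcal A)$, so $X_{>t}=\emptyset$. Hence $\Delta(X)=\Delta(X\setminus t)\cup\mathrm{star}(t)$, where $\mathrm{star}(t)$ is the cone with apex $t$ over
$$\Delta(X\setminus t)\cap\mathrm{star}(t)=\Delta(X^-\setminus t)=\Delta(\mathcal S(\mathcal A\setminus v)).$$
By Steps 1 and 2, $\Delta(X\setminus t)$ is contractible; so is $\mathrm{star}(t)$. A union of two contractible subcomplexes is homotopy equivalent to the suspension of their intersection (which is $\mathbb S^0$ if the intersection is empty). By induction, $\mathcal S(\mathcal A\setminus v)\simeq\mathbb S^{n-5}$. Hence $\mathcal S(\mathcal A)\simeq\mathbb S^{n-4}$.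

**Step 4: the constructions preserve coherence.** This step makes Steps 1–3 available for $X_{coh}=\mathcal S_{coh}(\mathcal A)$. In each item $g_\omega(v)$ is the value at the location of $v$.

- We have $t=S_\omega$ with $\omega(v)=1$ and $\omega=0$ elsewhere. Similarly $\{\mathcal A\setminus v'\}$ is coherent.
- If $S=S_\omega\in X^-\setminus t$, then $S+v=S_{\omega'}$, where $\omega'$ is obtained by lowering $\omega(v)$ to $g_\omega(v)$. Indeed $g_\omega\le\omega'\le\omega$ on $\mathcal A$ and $g_\omega$ is convex, so $g_{\omega'}=g_\omega$. By Lemma 11.2 the hulls are the same sets $\{g_\omega=\varphi\}$. The cells are unchanged except that $v$ is in the cell of $\varphi$ exactly when $g_\omega(v)=\varphi(v)$, that is, when its location is in the hull.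
- If $S=S_\omega\in X^+$, then $S\setminus v'=S_{\omega'}$, where $\omega'$ is obtained by increasing $\omega(v')$. Indeed $v$ is in a cell, so $\omega(v)=g_\omega(v)$. From $g_\omega\le\omega\le\omega'$ we get $g_\omega\le g_{\omega'}$. Conversely, at the common location $g_{\omega'}\le\omega'(v)=\omega(v)=g_\omega(v)\le\omega(v')$, so $g_{\omega'}\le\omega$ on $\mathcal A$ and $g_{\omega'}\le g_\omega$. So the hulls do not change, and $\omega'(v')>g_{\omega'}(v')$ shows that $v'$ is in no cell.
- A subdivision $S$ not using $v$ is coherent for $\mathcal A$ if and only if it is coherent for $\mathcal A\setminus v$. If $S=S_\omega$, restrict $\omega$ to $\mathcal A\setminus v$; if $S$ is given by heights on $\mathcal A\setminus v$, choose $\omega(v)$ larger than all $\varphi_F(v)$, $F\in S$. In both cases each $F\in S$ remains a cell, and since the hulls of $S$ cover $P$, there are no other cells by Lemma 4.1(c).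

**Step 5: comparison.** This step proves the second statement. By Step 4, the maps of Steps 1 and 2 restrict to coherent subdivisions. So $\Delta(X_{coh})=\Delta(X_{coh}\setminus t)\cup\mathrm{star}_{coh}(t)$, with both pieces contractible and with intersection $\Delta(\mathcal S_{coh}(\mathcal A\setminus v))$. The inclusion $\Delta(X_{coh})\subseteq\Delta(X)$ respects the two decompositions. It is an equivalence on both pieces, which are contractible, and on the intersections by induction. The gluing lemma for unions of CW subcomplexes says that a map respecting such decompositions, and restricting to equivalences on the two pieces and on their intersection, is a homotopy equivalence. So $\mathcal S_{coh}(\mathcal A)\to\mathcal S(\mathcal A)$ is a homotopy equivalence. Finally, a subcomplex whose inclusion is a homotopy equivalence is a strong deformation retract, which gives the last assertion of Theorem 2.2. $\square$
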